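# Orientable cubes other than the real affine cube

## 1. The guess that only the real affine cube is orientable, tested for $n\le 3$

Take the vertices of the $n$-cube and ask for a matroid on them that agrees with ordinary geometry about the most visible features: the rectangles are dependent, and the obvious hyperplanes are hyperplanes. How much freedom is left? There is some, as we will see already for $n=3$. Now demand in addition that the matroid be orientable, that is, that signs can be attached to its bases as if it came from real vectors. The answer one would first guess is that no freedom remains and that the matroid must be the one given by real affine geometry. This guess is a conjecture of da Silva (2008), from "Representability of Cubes and of qualitative probability orders". Let us make it precise and test it.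

Let $n\ge 1$, $[n]=\{1,\dots,n\}$, and identify subsets of $[n]$ with their characteristic vectors, so the ground set is $C^n=\{0,1\}^n\subset\mathbb R^n$.

**Definition (rectangles, facets, skew-facets).** A *rectangle* is a set of four distinct points $\{\alpha,\beta,\gamma,\delta\}\subseteq C^n$ with $\alpha+\gamma=\beta+\delta$ in $\mathbb R^n$. The *facets* are the $2n$ sets $\{x\in C^n:x_i=0\}$ and $\{x\in C^n:x_i=1\}$. The *skew-facets* are the sets $\{x\in C^n:x_i=x_j\}$ and $\{x\in C^n:x_i+x_j=1\}$ with $i\ne j$.

For example, in $C^3$ the skew-facet $x_1=x_2$ is $\{000,001,110,111\}$, and it is also a rectangle, since $000+111=001+110$.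

Recall that a *circuit* of a matroid is a minimal dependent set, and that a *hyperplane* is a flat of rank one less than the whole: a set $K$ of rank $r-1$, where $r$ is the rank of the matroid, such that each element outside $K$ raises the rank to $r$.

**Definition (combinatorial cube).** A *combinatorial cube* is a matroid $M=M(C^n)$ on the ground set $C^n$ such that

(i) every rectangle of $C^n$ is a circuit of $M$;

(ii) every facet and every skew-facet of $C^n$ is a hyperplane of $M$.

**Definition (real affine cube).** $A_n=\mathrm{Aff}_{\mathbb R}(C^n)$ is the matroid on $C^n$ whose independent sets are the affinely independent subsets of $C^n\subset\mathbb R^n$. Its rank is $n+1$, and $\mathcal B(A_n)$ denotes its set of bases.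

$A_n$ is a combinatorial cube. First, no three distinct points of $C^n$ are collinear: if $\gamma=\alpha+s(\beta-\alpha)$, look at a coordinate where $\alpha,\beta$ differ; there $\gamma$ has the value $s$ or $1-s$, so $s\in\{0,1\}$. Hence a rectangle, which is dependent, is a circuit. Secondly, each facet and skew-facet is the intersection of $C^n$ with a real affine hyperplane, and it is an affine copy of $C^{n-1}$, so it spans that hyperplane.

A matroid is *orientable* if it is the underlying matroid of some oriented matroid. The working definition, by chirotopes, is recalled in Section 3. For the tests below we need two textbook facts: contractions of orientable matroids are orientable, and the Fano matroid is not orientable.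

**The case $n=1$.** The facets $\{0\}$ and $\{1\}$ are hyperplanes. The closure of $\emptyset$ lies in both, so there are no loops, each hyperplane has rank 1, and $M$ has rank 2. So $M$ is free on two points, and $M=A_1$.

**The case $n=2$.** The whole ground set is a rectangle, hence a circuit with four elements. So $M=U_{3,4}=A_2$.

**The case $n=3$.** The 6 facets and 6 skew-facets are twelve sets of four points; all twelve are rectangles. Call them *planes*. Each plane is a circuit, so it has rank 3, and it is a hyperplane, so $M$ has rank 4. Count triples of points. In a plane, the triples have side lengths $1,1,\sqrt2$ (facets) or $1,\sqrt2,\sqrt3$ (skew-facets). Two planes share at most two points, so the planes cover $12\cdot4=48$ of the 56 triples. The other 8 are the equilateral triples with side $\sqrt2$: four inside the tetrahedron $X=\{000,011,101,110\}$ and four inside $X'=\{100,010,001,111\}$.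

Let $S$ be a 4-set that is not a plane and contains a triple that is not equilateral. That triple lies in a plane $K$, it has rank 3 and therefore spans $K$, and the fourth point of $S$ is outside $K$. So $S$ is a basis of $M$. The only 4-sets about which the axioms have said nothing so far are those all of whose triples are equilateral, namely $X$ and $X'$. Hence $M$ differs from $A_3$ only if $X$ or $X'$ is dependent in $M$.

This can happen. Replace $\mathbb R$ by the two-element field: affine dependence over $\mathbb F_2$ gives a combinatorial cube for every $n$, because the four points of a rectangle sum to $0$ modulo 2, three distinct points are affinely independent over $\mathbb F_2$, and the facets and skew-facets are the solution sets of $x_i=0,1$ and $x_i+x_j=0,1$ modulo 2. For $n=3$ both $X$ and $X'$ are dependent in it. So without orientability the guess is false.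

With orientability it survives. Suppose $X$ is dependent in $M$. All triples are independent: a triple that is not equilateral is a proper subset of a circuit, and an equilateral triple together with a point outside its tetrahedron is a basis by the previous paragraph. So $M/000$ is a simple rank-3 matroid on seven points. Its dependent triples come from the three facets $x_i=0$, the three skew-facets $x_i=x_j$, and $X$. They are $\{100,010,110\}$ and its two analogues, $\{001,110,111\}$ and its two analogues, and $\{011,101,110\}$: exactly the seven triples of nonzero vectors of $\mathbb F_2^3$ with sum $0$. So $M/000$ is the Fano matroid, and $M$ is not orientable. Switching $x_1\mapsto1-x_1$ preserves the axioms and exchanges $X$ and $X'$, so $X'$ cannot be dependent either. Hence $A_3$ is the only orientable cube on $C^3$.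

So the guess is right for $n\le 3$. Notice what orientability did: it forbade turning the basis $X$ of $A_3$ into a dependent set. We will see that the opposite change, turning a dependent set into a basis, is one that orientability does not prevent.

## 2. What happens from $n=14$ on

**Definition (circuit-hyperplane).** A *circuit-hyperplane* of a matroid is a set that is both a circuit and a hyperplane.

If the rank is $r$, a circuit-hyperplane has rank $r-1$ and, being a circuit, $r$ elements. Small example: six points in the plane, three of them on a line that contains no other of the points; the three points form a circuit-hyperplane. Another: the twelve planes of $A_3$.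

**Theorem 1.** The equation
$$\sum_{t=0}^{8}2^t z_t \;=\;157y_1+210y_2+197y_3+239y_4+278y_5 ,\qquad (y,z)\in\{0,1\}^5\times\{0,1\}^9=C^{14},$$
has exactly 15 solutions, and they form a circuit-hyperplane $H$ of $A_{14}$. The family $\mathcal B(A_{14})\cup\{H\}$ is the set of bases of an orientable combinatorial cube different from $A_{14}$.

**Theorem 2.** For every $n\ge14$ there are at least $2^{\,2^n n!}$ orientable combinatorial cubes on the ground set $C^n$, and at least $2^{\,2^n(n!-n)}$ pairwise non-isomorphic ones. In particular the uniqueness statement fails for every $n\ge 14$.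

So the conjecture is false. Apart from the cases $n\le3$ just done by hand, these notes do not decide for which $n\le 13$ uniqueness holds.

## 3. Relaxing circuit-hyperplanes keeps the signs consistent

Declaring a circuit-hyperplane to be a basis is called *relaxing* it. In the planar example it amounts to pulling one of the three collinear points slightly off the line; the triangle becomes positively or negatively oriented according to the side, and both are fine. The proposition below says that this picture is right for $A_n$, for any number of circuit-hyperplanes at once, and that the cube axioms do not notice.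

For $n=3$ the move is useless: the circuit-hyperplanes of $A_3$ are the twelve planes, all of them rectangles, and relaxing a rectangle violates axiom (i). For $n\ge4$ a circuit-hyperplane has $n+1\ge5$ points, and this conflict disappears.

**Recall (chirotopes).** An oriented matroid of rank $r$ on a finite set $S$ is given by a chirotope: an alternating map $\chi:S^r\to\{-1,0,1\}$, not identically zero, satisfying a signed exchange axiom. The underlying matroid has as bases the *supports* of $\chi$, the $r$-sets on which $\chi\neq0$. We use the following criterion from Björner–Las Vergnas–Sturmfels–White–Ziegler, *Oriented Matroids*, Theorem 3.6.2. Let $\chi$ be an alternating map whose supports are the bases of a rank-$r$ matroid. For an $(r-2)$-tuple $\sigma$ and elements $x_1,x_2,y_1,y_2$ write $[uv]=\chi(\sigma,u,v)$ and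
$$P_1=[x_1x_2][y_1y_2],\qquad P_2=-[x_1y_1][x_2y_2],\qquad P_3=[x_1y_2][x_2y_1].$$
If for all $\sigma,x_1,x_2,y_1,y_2$ the inequalities $P_2\le0$ and $P_3\le0$ imply $P_1\ge0$, then $\chi$ is a chirotope.

For real determinants $\det(\sigma,u,v)$ in place of the signs, the three products satisfy the Grassmann–Plücker relation: their sum is $0$. This is why signs of determinants satisfy the criterion.

**Proposition 1.** Let $n\ge4$ and let $\mathcal H$ be any set of circuit-hyperplanes of $A_n$. Then $\mathcal B(A_n)\cup\mathcal H$ is the set of bases of an orientable combinatorial cube on $C^n$. Different sets $\mathcal H$ give different matroids.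

*Proof.* Put $r=n+1$, $\mathcal B=\mathcal B(A_n)$, $\mathcal B'=\mathcal B\cup\mathcal H$.

**Step 1: all neighbors of $H$ are bases.** This step isolates the only property of $H$ that the proof uses repeatedly. For $H\in\mathcal H$ we have $|H|=r$ and
$$H\notin\mathcal B,\qquad (H\setminus h)\cup q\in\mathcal B\ \text{ for all } h\in H,\ q\notin H. \tag{1}$$
Indeed $H$ is a circuit, so it is dependent and $H\setminus h$ is independent of size $n$. The rank of $H$ is $n$, so $H\setminus h$ spans $H$; as $H$ is a flat, each $q\notin H$ raises the rank to $n+1$.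

**Step 2: $\mathcal B'$ is the set of bases of a matroid $M'$.** The purpose is to have a matroid before we put signs on it. (That adding one circuit-hyperplane to the bases gives a matroid is Proposition 1.5.14 in Oxley, *Matroid Theory*; here is a direct check for all of $\mathcal H$.) Let $Y,Z\in\mathcal B'$ and $y\in Y\setminus Z$. We need $z\in Z\setminus Y$ with $(Y\setminus y)\cup z\in\mathcal B'$.

* If $Y,Z\in\mathcal B$, this is basis exchange in $A_n$.
* If $Y=H\in\mathcal H$, take any $z\in Z\setminus H$, which exists because $Z\ne H$ and $|Z|=|H|$. Then $(H\setminus y)\cup z\in\mathcal B$ by (1).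
* If $Y\in\mathcal B$ and $Z=H\in\mathcal H$, then $y\notin H$, so $H\setminus Y=H\setminus(Y\setminus y)$. If some $z$ in this set gives $(Y\setminus y)\cup z\in\mathcal B$, we are done. Otherwise $H$ is contained in the closure in $A_n$ of the independent set $Y\setminus y$, which is a hyperplane. Since $H$ is a hyperplane, that closure is $H$. So $Y\setminus y$ is an $(r-1)$-subset of the $r$-set $H$, and $H=(Y\setminus y)\cup z$ for some $z\in H\setminus Y$. This set is in $\mathcal B'$.

**Step 3: a chirotope for $M'$.** The purpose is orientability. Let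
$$\chi(p_0,\dots,p_n)=\operatorname{sign}\det\big((1,p_0),\dots,(1,p_n)\big),$$
so the supports of $\chi$ form $\mathcal B$. Let $\chi'$ be the alternating map that equals $\chi$ on $r$-tuples whose underlying set is not in $\mathcal H$, and takes an arbitrary sign $\pm1$, extended alternatingly, on each $H\in\mathcal H$. The set of supports of $\chi'$ is $\mathcal B'$. Form $P_1,P_2,P_3$ from $\chi'$. It suffices to show
$$P_1,P_2,P_3\ \text{ are either all } 0\ \text{ or include both } +\text{ and } -, \tag{2}$$
because if $P_2,P_3\le0$, then (2) leaves only $P_1=0$ (all zero) or $P_1>0$.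

Condition (2) does not depend on the order of the four elements. Exchanging $x_1,x_2$ sends $(P_1,P_2,P_3)$ to $(-P_1,-P_3,-P_2)$; exchanging $y_1,y_2$ does the same; exchanging $x_2,y_1$ sends it to $(-P_2,-P_1,-P_3)$. These transpositions generate all permutations of the four elements, and each permutes the products up to a common sign. Now the cases:

* If $\sigma$ has a repetition, or contains one of $x_1,x_2,y_1,y_2$, then each $P_i$ has a zero factor, since each $P_i$ involves all four elements. All $P_i=0$.
* If two of the four elements coincide, say $x_1=x_2$, then $P_1=0$, and $P_2=-[x_1y_1][x_1y_2]=-P_3$. So (2) holds.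
* From now on all $r+2$ elements are distinct. If none of the six sets $\sigma\cup\{u,v\}$ lies in $\mathcal H$, then all brackets are those of $\chi$. The three products of real determinants sum to $0$, so their signs satisfy (2).
* Otherwise, by the symmetry, we may assume $H=\sigma\cup\{x_1,x_2\}\in\mathcal H$. Then $y_1,y_2\notin H$. Each of the four sets $\sigma\cup\{x_i,y_j\}$ arises from $H$ by deleting the other $x$ and adding $y_j$. By (1) it belongs to $\mathcal B$, hence not to $\mathcal H$. So $P_2$ and $P_3$ are nonzero and have the same values as for $\chi$. For the real determinants the first product is $0$, since $\chi(\sigma,x_1,x_2)=0$, and the three products sum to $0$. Hence $P_2=-P_3\ne0$, and both signs occur, whatever $P_1$ is.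

So $\chi'$ is a chirotope with underlying matroid $M'$. The last case is the heart: next to $H$, the two products that do not involve $H$ already balance each other, so the sign chosen on $H$ is invisible.

**Step 4: the cube axioms.** The purpose is to check (i) and (ii) for $M'$. Proper subsets of a member of $\mathcal H$ are independent in $A_n$. So the only sets independent in $M'$ but not in $A_n$ are the members of $\mathcal H$, which have $n+1\ge5$ elements. A rectangle is a 4-element circuit of $A_n$, so it stays dependent, and its proper subsets stay independent: it is a circuit of $M'$.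

Let $K$ be a facet or skew-facet. It is a hyperplane of $A_n$ with $2^{n-1}>n+1$ elements (for $n=4$: $8>5$). If $H\in\mathcal H$ were contained in $K$, then $H=K$, since both are hyperplanes of $A_n$, contradicting the sizes. So no $(n+1)$-subset of $K$ is in $\mathcal B'$, and $K$ has rank at most $n$ in $M'$. On the other hand $K$ contains an $A_n$-independent $n$-set $I$, and $I\cup q\in\mathcal B\subseteq\mathcal B'$ for each $q\notin K$. So $K$ has rank $n$ and every $q\notin K$ raises the rank: $K$ is a hyperplane of $M'$.

**Step 5: different $\mathcal H$, different matroids.** Since $\mathcal H$ is disjoint from $\mathcal B$, we recover $\mathcal H=\mathcal B'\setminus\mathcal B$ from $M'$. $\square$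

The problem has become one about real geometry: **find a circuit-hyperplane of $A_n$**, that is, an affine hyperplane through exactly $n+1$ vertices of the cube, any $n$ of which are affinely independent.

## 4. Layers contain rectangles, and coefficients that are powers of two

Let $n\ge4$. A circuit-hyperplane has $n+1\ge5$ points, so it contains no rectangle. The first hyperplanes one tries are the layers $x_1+\dots+x_n=s$. For $s\in\{0,n\}$ there is one point. For $s\in\{1,n-1\}$ there are $n$ points, one too few. For $2\le s\le n-2$, fix the coordinates $x_5,\dots,x_n$ so that $s-2$ of them are 1; then the points that begin with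
$$1100,\quad 0110,\quad 0011,\quad 1001$$
lie in the layer and form a rectangle, since $1100+0011=0110+1001$. So all layers fail.

The reason is equal coefficients. If $a_i=a_j$ and $a_k=a_l$ with $i,j,k,l$ distinct, and the hyperplane $a\cdot x=b$ contains a cube point $x$ with $x_i\ne x_j$ and $x_k\neq x_l$, then swapping coordinates $i,j$, or $k,l$, or both, produces a rectangle in the hyperplane. This suggests distinct coefficients, arranged so that we can still list all the solutions. Powers of two allow this. Write points of $C^n$ as $(y,z)\in\{0,1\}^V\times\{0,1\}^k$, where $|V|=m$ and $n=m+k$, choose integers $0\le r_i<2^k$, and look at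
$$L:\quad \sum_{t=0}^{k-1}2^tz_t=\sum_{i\in V}r_iy_i ,\qquad H=L\cap C^n. \tag{3}$$
For each $y$ there is exactly one $z$ with $(y,z)\in L$ if $\sum r_iy_i<2^k$, namely the binary digits of the sum, and none otherwise. Let $p_\emptyset=0$, $p_i$, $p_{ij}$ be the points of $H$ over $y=0,e_i,e_i+e_j$, when they exist.

Rectangles are still a danger. If $r_i+r_j<2^k$ and the binary expansions of $r_i$ and $r_j$ have no 1 in common, then the addition has no carries, so $z(p_{ij})=z(p_i)+z(p_j)$, and $\{p_\emptyset,p_i,p_{ij},p_j\}$ is a rectangle. So the additions $r_i+r_j$ must have carries. In fact the carries contain all the information about the affine dependences of $H$, as the next section shows.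

## 5. Carries of binary addition as a linear system

**Setting.** Let $V=\{1,2,3,4\}\sqcup T$ be a finite set with $|V|=m\ge5$, let $k\ge3$, and let $B_0,\dots,B_{k-1}\subseteq V$. Put
$$r_i=\sum_{t:\,i\in B_t}2^t\qquad(i\in V).$$
So $r_i<2^k$, and bit $t$ of $r_i$ is 1 exactly if $i\in B_t$: the set $B_t$ is the $t$-th column when the numbers $r_i$ are written in binary under each other. Assume
$$\{1,2,3,4\}\subseteq B_{k-2},\qquad \{2,3,4\}\subseteq B_{k-3},\qquad T\subseteq B_{k-1}. \tag{4}$$

**Definition (carry graphs).** Define graphs $G_0,\dots,G_k$ on $V$ by $G_0=\emptyset$ and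
$$ij\in G_{t+1}\iff\text{at least two of }\ i\in B_t,\quad j\in B_t,\quad ij\in G_t\ \text{ hold}. \tag{5}$$

In other words, $G_{t+1}$ consists of all edges inside $B_t$, together with the edges of $G_t$ that have exactly one end in $B_t$. We call the passage from $G_t$ to $G_{t+1}$ *step $t$*. An edge inside $B_t$ enters (or stays), an edge with one end in $B_t$ keeps its status, and an edge with no end in $B_t$ leaves. This is the carry rule of binary addition: $ij\in G_t$ if and only if, in adding $r_i$ and $r_j$, there is a carry into position $t$, that is, $(r_i\bmod 2^t)+(r_j\bmod2^t)\ge2^t$.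

Example: two numbers $r_1=3=(1,1,0)$ and $r_2=1=(1,0,0)$, lowest bit first, with $k=3$. Then $12\in G_1$, since both have bit 0; $12\in G_2$, since there is a carry and $r_1$ has bit 1; $12\notin G_3$.

Let $E$ be the set of pairs not in $G_k$, that is, the pairs with $r_i+r_j<2^k$. For $\ell\in\mathbb R^E$ and a graph $G$ put $\ell(G)=\sum_{ij\in E\cap G}\ell_{ij}$. The *star sum* of $\ell$ at $i$ is $\sum_{j:\,ij\in E}\ell_{ij}$.

**Proposition 2.** Assume (4) and $|E|=k$. Assume that the space
$$\{\ell\in\mathbb R^E:\ \ell(G_t)=0,\ 1\le t\le k-1\} \tag{6}$$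
is spanned by one vector $\ell$ such that (a) $\ell_{ij}\ne0$ for all $ij\in E$; (b) the star sum at every $i\in V$ is nonzero; (c) $\sum_{ij\in E}\ell_{ij}\ne0$. Then $H=L\cap C^n$ from (3), with $n=m+k$, is a circuit-hyperplane of $A_n$ with $n+1$ elements.

*Proof.*

**Step 1: $H$ has exactly $n+1$ points.** Here (4) is used: it makes any three of the $r_i$ overflow. By (4), $r_1\ge2\cdot2^{k-3}$, $r_2,r_3,r_4\ge3\cdot2^{k-3}$, and $r_i\ge4\cdot 2^{k-3}$ for $i\in T$. Take three distinct indices and add their $r_i$.

* None in $T$: the sum is at least $(2+3+3)\,2^{k-3}=2^k$.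
* One in $T$: at least $(4+2+3)\,2^{k-3}>2^k$.
* Two or more in $T$: at least $(4+4)\,2^{k-3}=2^k$.

So no $y$ with three or more ones occurs in $H$. Therefore $H$ consists of $p_\emptyset$, the $p_i$ ($i\in V$) and the $p_{ij}$ ($ij\in E$), and $|H|=1+m+|E|=1+m+k=n+1$.

**Step 2: the dependences of $H$ are the solutions of (6).** The purpose is to eliminate all coordinates in favor of the carries. Let $\lambda$ be an affine dependence: $\sum_{p\in H}\lambda_p(1,p)=0$. Set $\ell_{ij}=\lambda_{p_{ij}}$. The $y_i$-coordinate gives
$$\lambda_{p_i}=-\sum_{j:\,ij\in E}\ell_{ij}. \tag{7}$$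
Summing (7) over $i$ counts each edge twice, so $\sum_i\lambda_{p_i}=-2\sum_{ij\in E}\ell_{ij}$, and the sum of all coefficients being $0$ gives
$$\lambda_{p_\emptyset}=\sum_{ij\in E}\ell_{ij}. \tag{8}$$
Now the $z_t$-coordinates. In the addition $r_i+r_j$, the digit at position $t$ is the sum of the two digits and the incoming carry, minus 2 if there is an outgoing carry. So for $ij\in E$ and $0\le t\le k-1$
$$z_t(p_{ij})=z_t(p_i)+z_t(p_j)+[ij\in G_t]-2\,[ij\in G_{t+1}], \tag{9}$$
where $[\cdot]$ is 1 if the statement holds and 0 otherwise. (In the example: $3+1=4=(0,0,1)$, and $z(p_{12})-z(p_1)-z(p_2)=(-2,-1,1)$, which is $(0-2,\ 1-2,\ 1-0)$.) By (7),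
$$\sum_i\lambda_{p_i}z_t(p_i)=-\sum_{ij\in E}\ell_{ij}\big(z_t(p_i)+z_t(p_j)\big),$$
so, adding $\sum_{ij\in E}\ell_{ij}z_t(p_{ij})$ and using (9), the $z_t$-coordinate of the dependence says
$$\ell(G_t)-2\,\ell(G_{t+1})=0\qquad(0\le t\le k-1).$$
Here $\ell(G_0)=0$ because $G_0$ is empty, and $\ell(G_k)=0$ because $E\cap G_k=\emptyset$. So these equations are equivalent to $\ell(G_t)=0$ for $1\le t\le k-1$. Conversely, each such $\ell$ gives a dependence through (7) and (8).

**Step 3: $H$ is a circuit and a hyperplane.** By hypothesis the space of dependences is one-dimensional. Its generator has coefficients $\ell_{ij}$ at $p_{ij}$, minus the star sums at $p_i$, and the total at $p_\emptyset$; by (a)–(c) all are nonzero. A set whose dependences are the multiples of one vector with full support is a circuit. So $H$ is a circuit of $A_n$ with $n+1$ elements and rank $n$. Its affine span has dimension $n-1$ and lies in the affine hyperplane $L$, so it is $L$. All points of $C^n$ on $L$ belong to $H$, so $H$ is a hyperplane of $A_n$. $\square$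

So we need a table $B_0,\dots,B_{k-1}$. The system (6) has $k-1$ equations in $|E|=k$ unknowns, so there is always at least one nonzero solution; the difficulty is to have only one direction, with nothing vanishing. Two ways to fail are visible at once. If an edge of $E$ lies in none of $G_1,\dots,G_{k-1}$, its unit vector solves (6): this is the rectangle from Section 4. If two edges of $E$ lie in the same graphs among $G_1,\dots,G_{k-1}$, the difference of their unit vectors solves (6). As $|E|=k\ge3$, both contradict (a). So all edges of $E$ need different, nonempty carry histories.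

Below, $K_4$ and $K_5$ are the complete graphs on $\{1,2,3,4\}$ and $\{1,\dots,5\}$, and $ij$ stands for the edge $\{i,j\}$.

## 6. A circuit-hyperplane in dimension 14

*Proof of Theorem 1.* Take $V=\{1,\dots,5\}$, $T=\{5\}$, $k=9$.

**Step 1: the table and its carry graphs.** This step fixes the data. In each row, $G_{t+1}$ is the union of the third and the fourth column, by (5).

| $t$ | $B_t$ | edges inside $B_t$ | edges of $G_t$ with one end in $B_t$ | $G_{t+1}$ |
|---|---|---|---|---|
| 0 | $\{1,3,4\}$ | 13, 14, 34 | none | 13, 14, 34 |
| 1 | $\{2,4,5\}$ | 24, 25, 45 | 14, 34 | 14, 24, 25, 34, 45 |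
| 2 | $\{1,3,4,5\}$ | 13, 14, 15, 34, 35, 45 | 24, 25 | 13, 14, 15, 24, 25, 34, 35, 45 |
| 3 | $\{1,4\}$ | 14 | 13, 15, 24, 34, 45 | 13, 14, 15, 24, 34, 45 |
| 4 | $\{1,2,5\}$ | 12, 15, 25 | 13, 14, 24, 45 | 12, 13, 14, 15, 24, 25, 45 |
| 5 | $\{4\}$ | none | 14, 24, 45 | 14, 24, 45 |
| 6 | $\{2,3,4\}$ | 23, 24, 34 | 14, 45 | 14, 23, 24, 34, 45 |
| 7 | $\{1,2,3,4\}$ | $K_4$ | 45 | $K_4\cup\{45\}$ |
| 8 | $\{5\}$ | none | 45 | 45 |

Reading the columns,
$$\begin{aligned}
r_1&=1+4+8+16+128=157,\\
r_2&=2+16+64+128=210,\\
r_3&=1+4+64+128=197,\\
r_4&=1+2+4+8+32+64+128=239,\\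
r_5&=2+4+16+256=278,
\end{aligned}$$
so (3) is the equation of Theorem 1. Condition (4) holds: $B_7=\{1,2,3,4\}$, $B_6=\{2,3,4\}$, $5\in B_8$. Since $G_9=\{45\}$, we have $E=K_5\setminus\{45\}$ and $|E|=9=k$.

**Step 2: solving (6).** We show that the solution space is a line. As $45\notin E$, the eight equations are
$$\begin{aligned}
G_1:&\quad \ell_{13}+\ell_{14}+\ell_{34}=0\\
G_2:&\quad \ell_{14}+\ell_{24}+\ell_{25}+\ell_{34}=0\\
G_3:&\quad \ell_{13}+\ell_{14}+\ell_{15}+\ell_{24}+\ell_{25}+\ell_{34}+\ell_{35}=0\\
G_4:&\quad \ell_{13}+\ell_{14}+\ell_{15}+\ell_{24}+\ell_{34}=0\\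
G_5:&\quad \ell_{12}+\ell_{13}+\ell_{14}+\ell_{15}+\ell_{24}+\ell_{25}=0\\
G_6:&\quad \ell_{14}+\ell_{24}=0\\
G_7:&\quad \ell_{14}+\ell_{23}+\ell_{24}+\ell_{34}=0\\
G_8:&\quad \ell_{12}+\ell_{13}+\ell_{14}+\ell_{23}+\ell_{24}+\ell_{34}=0 .
\end{aligned}$$
Write $a=\ell_{12}$, $d=\ell_{23}$. Given the earlier ones, each equation is equivalent to the relation stated.

* $G_6$: $\ell_{24}=-\ell_{14}$. Then $G_7$: $\ell_{34}=-d$. Then $G_8$: $\ell_{13}=-a$.
* $G_1$: $-a+\ell_{14}-d=0$, so $\ell_{14}=a+d$.
* $G_2$: $\ell_{25}-d=0$, so $\ell_{25}=d$.
* $G_4$: $-a+\ell_{15}-d=0$, so $\ell_{15}=a+d$.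
* $G_3$ minus $G_4$: $\ell_{25}+\ell_{35}=0$, so $\ell_{35}=-d$.
* $G_5$: $\ell_{15}+\ell_{25}=0$, so $a+2d=0$ and $a=-2d$.

So the solution space is one-dimensional, and with $d=1$:
$$\ell_{12}=-2,\ \ell_{13}=2,\ \ell_{14}=-1,\ \ell_{15}=-1,\ \ell_{23}=1,\ \ell_{24}=1,\ \ell_{25}=1,\ \ell_{34}=-1,\ \ell_{35}=-1 .$$

**Step 3: nothing vanishes.** We check (a)–(c). All $\ell_{ij}$ are nonzero. The star sums at $1,\dots,5$ are
$$-2+2-1-1=-2,\quad -2+1+1+1=1,\quad 2+1-1-1=1,\quad -1+1-1=-1,\quad -1+1-1=-1,$$
and the total is half of their sum, $-1$. By Proposition 2, $H$ is a circuit-hyperplane of $A_{14}$ with 15 elements; in particular the equation has exactly 15 solutions.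

**Step 4: relaxing $H$.** Proposition 1 with $\mathcal H=\{H\}$ says that $\mathcal B(A_{14})\cup\{H\}$ is the set of bases of an orientable combinatorial cube. In it $H$ is a basis, whereas $H$ is dependent in $A_{14}$. So the two differ, and the conjecture is false. $\square$

For a direct check, here are the 15 points, given by the support of $y$ and the number $\sum2^tz_t$, with their coefficients $\lambda$ in the dependence.

| $y$ | $\emptyset$ | 1 | 2 | 3 | 4 | 5 | 12 | 13 | 14 | 15 | 23 | 24 | 25 | 34 | 35 |
|---|---|---|---|---|---|---|---|---|---|---|---|---|---|---|---|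
| $\sum 2^tz_t$ | 0 | 157 | 210 | 197 | 239 | 278 | 367 | 354 | 396 | 435 | 407 | 449 | 488 | 436 | 475 |
| $\lambda$ | $-1$ | $2$ | $-1$ | $-1$ | $1$ | $1$ | $-2$ | $2$ | $-1$ | $-1$ | $1$ | $1$ | $1$ | $-1$ | $-1$ |

The missing pair is $239+278=517>511$. As a sample, take the coordinate $z_0$: the odd numbers are $157,197,239,367,435,407,449,475$, and their coefficients add up to $2-1+1-2-1+1+1-1=0$.

## 7. Odd dimensions $n=15+2p$

To get every $n\ge14$ we enlarge tables. Suppose we add a vertex $v$, a bit, and arrange that of all the new edges only $1v$ lies in $E$. Then $m$ and $k$ grow by one, $n$ grows by two, and $|E|=k$ is preserved. The system gains one unknown $\ell_{1v}$ and one equation, and we want the new equation simply to determine the new unknown.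

We insert, for $v_1,\dots,v_p$, steps whose sets contain $1$ and $v_j$, so that $1v_j$ enters there and stays during the later inserted steps. If $F_j$ is the part inside $K_5$ of the graph after the $j$-th inserted step, the new equations read $\ell_{1v_1}+\dots+\ell_{1v_j}=-\ell(F_j)$. If all $F_j$ were the same graph, this would force $\ell_{1v_2}=0$, against (a). So we let $F_j$ alternate between two graphs with different values of $\ell$. For $n=15$ itself we use $m=5$, $k=10$, with all ten pairs in $E$.

Let $p\ge0$, $U=\{v_1,\dots,v_p\}$, $V=\{1,\dots,5\}\cup U$, $T=\{5\}\cup U$, $m=5+p$, $k=10+p$.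

**Step 1: the table inside $\{1,\dots,5\}$.** As before, the last column is the union of the two preceding ones; all three list only edges of $K_5$. Put
$$P=\{12,13,14,15,25\},\qquad Q=\{12,13,14,15,24,25\}.$$

| $t$ | $B_t$ | inside $B_t$ | one end in $B_t$ | $G_{t+1}\cap K_5$ |
|---|---|---|---|---|
| $0$ | $\{1,3,4\}$ | 13, 14, 34 | none | 13, 14, 34 |
| $1$ | $\{2,3,5\}$ | 23, 25, 35 | 13, 34 | 13, 23, 25, 34, 35 |
| $2$ | $\{1,2,3,5\}$ | 12, 13, 15, 23, 25, 35 | 34 | 12, 13, 15, 23, 25, 34, 35 |
| $3$ | $\{1,4,5\}$ | 14, 15, 45 | 12, 13, 25, 34, 35 | 12, 13, 14, 15, 25, 34, 35, 45 |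
| $4$ | $\{1,2\}$ | 12 | 13, 14, 15, 25 | $P$ |
| $4+j$, $j$ odd | $\{1,2,4,v_j\}$ | 12, 14, 24 | 13, 15, 25 | $Q$ |
| $4+j$, $j$ even | $\{1,5,v_j\}$ | 15 | 12, 13, 14, 25 | $P$ |
| $5+p$ | $\{2,4\}$ | 24 | 12, 14, 25 | 12, 14, 24, 25 |
| $6+p$ | $\{4\}$ | none | 14, 24 | 14, 24 |
| $7+p$ | $\{2,3,4\}\cup U$ | 23, 24, 34 | 14 | 14, 23, 24, 34 |
| $8+p$ | $\{1,2,3,4\}$ | $K_4$ | none | $K_4$ |
| $9+p$ | $\{5\}\cup U$ | none | none | $\emptyset$ |

The rows $4+j$ are for $1\le j\le p$. For $j$ odd the row starts from $P$, for $j$ even from $Q$. Row $5+p$ starts from $P$ if $p$ is even and from $Q$ if $p$ is odd. From $P$, the edges with exactly one end in $\{2,4\}$ are $12,14,25$; from $Q$ they are again $12,14,25$, while $24$ is inside. So the result is the same.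

**Step 2: the edges at $U$.** We need to know which of them are in $E$ and when they carry. The vertex $v_j$ lies in exactly $B_{4+j},B_{7+p},B_{9+p}$.

The edge $1v_j$ is absent up to $G_{4+j}$, because $v_j$ is in no earlier $B_t$. It enters at step $4+j$, since $1,v_j\in B_{4+j}$. It stays at the steps $4+j'$ with $j<j'\le p$, because $1\in B_{4+j'}$. It leaves at step $5+p$, where $B_t=\{2,4\}$. At the steps $6+p,\dots,9+p$ at most one of $1,v_j$ is in $B_t$, so it never re-enters. Hence $1v_j\in G_t$ exactly for $5+j\le t\le5+p$, and $1v_j\in E$.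

For $i\in\{2,3,4\}$ both $i$ and $v_j$ lie in $B_{7+p}$, so $iv_j\in G_{8+p}$, whatever happened before. At step $8+p$ the end $i$ is in $B_t$, at step $9+p$ the end $v_j$ is, so the edge stays, and $iv_j\in G_k$. The edges $5v_j$ and $v_jv_{j'}$ have both ends in $B_{9+p}$, so they lie in $G_k$.

Hence $E=K_5\cup\{1v_1,\dots,1v_p\}$ and $|E|=10+p=k$. Condition (4) holds by rows $7+p$, $8+p$, $9+p$, and $n=m+k=15+2p$.

**Step 3: solving (6).** Let $\xi_j=\ell_{1v_j}$, $s_j=\xi_1+\dots+\xi_j$, $s_0=0$, $a=\ell_{12}$, $d=\ell_{23}$. By Step 2 the edges $1v_i$ contribute only to the equations $G_{5+j}$ with $1\le j\le p$, and there they contribute $s_j$. Given the earlier ones, each equation is equivalent to the relation stated.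

* $G_{7+p}$: $\ell_{14}+\ell_{24}=0$, so $\ell_{24}=-\ell_{14}$. $G_{8+p}$: $\ell_{34}=-d$. $G_{9+p}$ (the sum over $K_4$): $\ell_{13}=-a$.
* $G_1$: $-a+\ell_{14}-d=0$, so $\ell_{14}=a+d$.
* $G_3$ minus $G_2$: $\ell_{12}+\ell_{15}=0$, so $\ell_{15}=-a$.
* $G_2$: $-a+d+\ell_{25}-d+\ell_{35}=0$, so $\ell_{25}+\ell_{35}=a$.
* $G_4$: $a-a+(a+d)-a+(\ell_{25}+\ell_{35})-d+\ell_{45}=a+\ell_{45}=0$, so $\ell_{45}=-a$.
* $G_5$ (the sum over $P$): $a-a+(a+d)-a+\ell_{25}=0$, so $\ell_{25}=-d$.
* $G_{6+p}$: $\ell_{12}+\ell_{14}+\ell_{24}+\ell_{25}=a-d=0$, so $d=a$.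
* $G_{5+j}$, $1\le j\le p$: $s_j=-\ell(Q)$ for $j$ odd, $s_j=-\ell(P)$ for $j$ even.

All of $G_1,\dots,G_{9+p}$ have been used. Every $\ell_{ij}$ with $i,j\le5$ is a multiple of the free parameter $a$; in particular $\ell_{14}=2a$, $\ell_{24}=-2a$, $\ell_{25}=-a$, $\ell_{35}=2a$. Then $s_1,\dots,s_p$, and hence $\xi_j=s_j-s_{j-1}$, are determined. So the solution space is one-dimensional. With $a=1$:
$$\begin{gathered}\ell_{12}=1,\ \ell_{13}=-1,\ \ell_{14}=2,\ \ell_{15}=-1,\ \ell_{23}=1,\\ \ell_{24}=-2,\ \ell_{25}=-1,\ \ell_{34}=-1,\ \ell_{35}=2,\ \ell_{45}=-1 .\end{gathered}$$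

**Step 4: nothing vanishes.** We check (a)–(c). Here $\ell(P)=1-1+2-1-1=0$ and $\ell(Q)=\ell(P)+\ell_{24}=-2$. So $s_j=2$ for $j$ odd, $s_j=0$ for $j$ even, and $\xi_j=\pm2$. The star sums at $1,\dots,5$ are
$$1+s_p,\quad -1,\quad 1,\quad -2,\quad -1;$$
at $v_j$ the star sum is $\xi_j$, and the total is $-1+s_p$. As $s_p\in\{0,2\}$, all are nonzero. By Proposition 2, $A_n$ has a circuit-hyperplane for every odd $n\ge15$.

## 8. Even dimensions $n=16+2p$

One would try to insert alternating steps in the table of Section 6 in the same way, after step 4. There $G_5=\{12,13,14,15,24,25,45\}$, the set $\{1,4\}$ removes the edge $25$, and $\{1,2,5\}$ brings it back. Try it for $n=16$, with a single new vertex $v_1$ and $k=10$: keep $B_0,\dots,B_4$, then take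
$$B_5=\{1,4,v_1\},\quad B_6=\{4\},\quad B_7=\{2,3,4,v_1\},\quad B_8=\{1,2,3,4\},\quad B_9=\{5,v_1\}.$$
The edge $1v_1$ enters at step 5, leaves at step 6 and does not re-enter. The edges $2v_1,3v_1,4v_1$ are in $G_8$, because both ends are in $B_7$, and remain to $G_{10}$; so does $5v_1$, which has both ends in $B_9$. So $E=(K_5\setminus\{45\})\cup\{1v_1\}$, $|E|=10=k$. The equations of Section 6 return unchanged with their indices shifted after $G_5$, together with the new one $G_6$:
$$\ell_{1v_1}=-(\ell_{12}+\ell_{13}+\ell_{14}+\ell_{15}+\ell_{24})=-(-2+2-1-1+1)=1$$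
for the normalization $d=1$. But then the total is $-1+1=0$: condition (c) fails, and the point $p_\emptyset$ drops out of the dependence. So this $H$ is not a circuit.

The repair is to shift the total by one more vertex $u$, attached at the very beginning: a new first step $\{1,3,u\}$ before the table of Section 6.

Let $p\ge0$, $U=\{u,v_1,\dots,v_p\}$, $V=\{1,\dots,5\}\cup U$, $T=\{5\}\cup U$, $m=6+p$, $k=10+p$.

**Step 1: the table inside $\{1,\dots,5\}$.** The columns are as in Section 7. Put
$$P'=\{12,13,14,15,24,25,45\},\qquad R=\{12,13,14,15,24,45\}.$$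

| $t$ | $B_t$ | inside $B_t$ | one end in $B_t$ | $G_{t+1}\cap K_5$ |
|---|---|---|---|---|
| $0$ | $\{1,3,u\}$ | 13 | none | 13 |
| $1$ | $\{1,3,4\}$ | 13, 14, 34 | none | 13, 14, 34 |
| $2$ | $\{2,4,5\}$ | 24, 25, 45 | 14, 34 | 14, 24, 25, 34, 45 |
| $3$ | $\{1,3,4,5\}$ | 13, 14, 15, 34, 35, 45 | 24, 25 | 13, 14, 15, 24, 25, 34, 35, 45 |
| $4$ | $\{1,4\}$ | 14 | 13, 15, 24, 34, 45 | 13, 14, 15, 24, 34, 45 |
| $5$ | $\{1,2,5\}$ | 12, 15, 25 | 13, 14, 24, 45 | $P'$ |
| $5+j$, $j$ odd | $\{1,4,v_j\}$ | 14 | 12, 13, 15, 24, 45 | $R$ |
| $5+j$, $j$ even | $\{1,2,5,v_j\}$ | 12, 15, 25 | 13, 14, 24, 45 | $P'$ |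
| $6+p$ | $\{4\}$ | none | 14, 24, 45 | 14, 24, 45 |
| $7+p$ | $\{2,3,4\}\cup U$ | 23, 24, 34 | 14, 45 | 14, 23, 24, 34, 45 |
| $8+p$ | $\{1,2,3,4\}$ | $K_4$ | 45 | $K_4\cup\{45\}$ |
| $9+p$ | $\{5\}\cup U$ | none | 45 | 45 |

The rows $5+j$ are for $1\le j\le p$; for $j$ odd the row starts from $P'$, for $j$ even from $R$. Row $6+p$ gives the same result from $P'$ and from $R$, since the edges at $4$ are $14,24,45$ in both.

**Step 2: the edges at $U$.** Again we determine $E$ and the carries. The vertex $u$ lies in exactly $B_0,B_{7+p},B_{9+p}$. The edge $1u$ enters at step $0$, stays at step $1$ because $1\in B_1$, and leaves at step $2$, where $B_2=\{2,4,5\}$. It never re-enters, since $1$ and $u$ are not both in any later $B_t$. So among all the graphs, $1u$ lies only in $G_1$ and $G_2$.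

The vertex $v_j$ lies in exactly $B_{5+j},B_{7+p},B_{9+p}$. The edge $1v_j$ enters at step $5+j$, stays at the steps $5+j'$ with $j<j'\le p$ because $1\in B_{5+j'}$, and leaves at step $6+p$, where $B_t=\{4\}$. At steps $7+p,8+p,9+p$ exactly one of $1,v_j$ is in $B_t$, so it does not re-enter. Hence $1v_j\in G_t$ exactly for $6+j\le t\le6+p$.

For $w\in U$ and $i\in\{2,3,4\}$, both ends of $iw$ lie in $B_{7+p}$, so $iw\in G_{8+p}$, whatever happened before; it stays at step $8+p$ because of $i$ and at step $9+p$ because of $w$. The edges $5w$ and the edges inside $U$ have both ends in $B_{9+p}$. All these edges lie in $G_k$.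

Hence $E=(K_5\setminus\{45\})\cup\{1w:w\in U\}$ and $|E|=9+1+p=k$. Condition (4) holds by rows $7+p$, $8+p$, $9+p$, and $n=m+k=16+2p$.

**Step 3: solving (6).** Let $\eta=\ell_{1u}$, $\xi_j=\ell_{1v_j}$, $s_j=\xi_1+\dots+\xi_j$, $s_0=0$, $a=\ell_{12}$, $d=\ell_{23}$. The edge $45$ is not in $E$; the unknown $\eta$ occurs only in $G_1,G_2$; the $\xi_i$ occur only in $G_{6+j}$, $1\le j\le p$, where they contribute $s_j$. In order:

* $G_{7+p}$, $G_{8+p}$, $G_{9+p}$: $\ell_{24}=-\ell_{14}$, then $\ell_{34}=-d$, then $\ell_{13}=-a$.
* $G_1$: $\ell_{13}+\eta=0$, so $\eta=a$.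
* $G_2$ minus $G_1$: $\ell_{14}+\ell_{34}=0$, so $\ell_{14}=d$ and $\ell_{24}=-d$.
* $G_3$: $\ell_{14}+\ell_{24}+\ell_{25}+\ell_{34}=\ell_{25}-d=0$, so $\ell_{25}=d$.
* $G_5$: $\ell_{13}+\ell_{14}+\ell_{15}+\ell_{24}+\ell_{34}=-a+\ell_{15}-d=0$, so $\ell_{15}=a+d$.
* $G_4$ minus $G_5$: $\ell_{25}+\ell_{35}=0$, so $\ell_{35}=-d$.
* $G_6$ (the sum over $P'$): $a-a+\ell_{14}+\ell_{24}+\ell_{15}+\ell_{25}=\ell_{15}+\ell_{25}=0$, so $a=-2d$.
* $G_{6+j}$, $1\le j\le p$: $s_j=-\ell(R)$ for $j$ odd, $s_j=-\ell(P')$ for $j$ even.

All of $G_1,\dots,G_{9+p}$ have been used. Everything is expressed through the free parameter $d$, with $\xi_j=s_j-s_{j-1}$, so the solution space is one-dimensional. With $d=1$: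
$$\ell_{12}=-2,\ \ell_{13}=2,\ \ell_{14}=1,\ \ell_{15}=-1,\ \ell_{23}=1,\ \ell_{24}=-1,\ \ell_{25}=1,\ \ell_{34}=-1,\ \ell_{35}=-1,\ \eta=-2.$$

**Step 4: nothing vanishes.** We check (a)–(c). Here $\ell(P')=-2+2+1-1-1+1=0$ and $\ell(R)=\ell(P')-\ell_{25}=-1$. So $s_j=1$ for $j$ odd, $s_j=0$ for $j$ even, and $\xi_j=\pm1$. The star sums at $1,\dots,5$ are
$$-2+s_p,\quad -1,\quad 1,\quad -1,\quad -1;$$
at $u$ the star sum is $-2$, at $v_j$ it is $\xi_j$, and the total is $-3+s_p$. As $s_p\in\{0,1\}$, all are nonzero, and Proposition 2 applies.

With Sections 6 and 7: **for every $n\ge14$ the matroid $A_n$ has a circuit-hyperplane.** By Proposition 1 the uniqueness statement fails for every $n\ge14$.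

## 9. Trivial stabilizers and the number of orientable cubes

*Proof of Theorem 2.* One circuit-hyperplane becomes many under the symmetries of the cube. Let $\Gamma$ be the group of coordinate permutations composed with switches $x_i\mapsto1-x_i$; it has order $2^nn!$. It acts on $\mathbb R^n$ by affine maps that preserve $C^n$, so it maps circuit-hyperplanes of $A_n$ to circuit-hyperplanes. We show that the $H$ constructed above has trivial stabilizer.

Let $n\ge14$ and write the hyperplane constructed above as $L:\ a\cdot x=0$. The entries of $a$ are the $2^t$ ($0\le t<k$) and the $-r_i$ ($i\in V$).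

**Step 1: the numbers $|a_i|$ are nonzero and pairwise distinct.** This will exclude coordinate permutations. For $n=14$ the numbers are $1,2,4,\dots,256$ and $157,210,197,239,278$. In the two families, each $i\in V$ lies in at least two of the sets $B_t$, so $r_i$ is nonzero and not a power of 2. The $r_i$ are distinct because the patterns of membership in the $B_t$ are distinct:

* $1,2,3,4$ are not in $B_{k-1}=\{5\}\cup U$, the others are.
* Vertex $1$ is not in $B_{k-3}=\{2,3,4\}\cup U$, while $2,3,4$ are.
* Among $2,3,4$ only $4$ lies in $B_{6+p}=\{4\}$. Vertex $2$ is separated from $3$ by $B_{5+p}=\{2,4\}$ in the odd family and by $B_5=\{1,2,5\}$ in the even family.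
* Vertex $5$ is not in $B_{k-3}$, while $U\subseteq B_{k-3}$.
* In $U$, the vertex $v_j$ is the only element of $B_{4+j}\cap U$ (odd family) or $B_{5+j}\cap U$ (even family), which separates the $v_j$ from each other; in the even family $u\in B_0$ while $v_j\notin B_0$.

**Step 2: $\sum a_i\ne0$.** This will exclude the switch of all coordinates. By (4), $r_2+r_3+r_4\ge9\cdot2^{k-3}>2^k$, so
$$\sum a_i=(2^k-1)-\sum_{i\in V}r_i<0.$$

**Step 3: the stabilizer of $H$ is trivial.** Let $g\in\Gamma$ with permutation $\pi$: the coordinate $\pi(i)$ of $g(x)$ is $x_i$, or $1-x_i$ if coordinate $i$ is switched. Put $\varepsilon_i=-1$ if coordinate $i$ is switched and $\varepsilon_i=1$ otherwise. Suppose $g$ fixes $H$. Then it fixes the affine span $L$. Substituting $x_i=y_{\pi(i)}$ or $x_i=1-y_{\pi(i)}$ in $a\cdot x=0$, the set $gL$ is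
$$\sum_i\varepsilon_ia_i\,y_{\pi(i)}+\sum_{i:\,\varepsilon_i=-1}a_i=0 .$$
This must be the hyperplane $a\cdot y=0$, so there is a constant $c\ne0$ with $a_{\pi(i)}=c\,\varepsilon_ia_i$ for all $i$. Taking absolute values and summing over $i$ gives $|c|=1$. Then $|a_{\pi(i)}|=|a_i|$ for all $i$, and Step 1 gives $\pi=\mathrm{id}$. Hence $\varepsilon_i=c$ for all $i$. If all $\varepsilon_i=1$, then $g=\mathrm{id}$. If all $\varepsilon_i=-1$, then $g(x)=\mathbf 1-x$ and $gL$ is $a\cdot y=\sum a_i$, which is not $L$ by Step 2, a contradiction. So only the identity fixes $H$.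

**Step 4: counting.** By Step 3 the orbit of $H$ under $\Gamma$ consists of $N=2^nn!$ circuit-hyperplanes of $A_n$. By Proposition 1, its $2^N$ subsets give $2^N$ different orientable combinatorial cubes on $C^n$. An isomorphism class contains at most $(2^n)!\le(2^n)^{2^n}=2^{n2^n}$ matroids on the ground set $C^n$. So there are at least
$$2^{N-n2^n}=2^{\,2^n(n!-n)}$$
isomorphism classes among them. $\square$
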